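\title{Fundamental groups of smooth Legendrian subvarieties of projective space}

\begin{abstract}
We show that for every $n\ge 2$ a group is the fundamental group of a smooth connected Legendrian subvariety of $\mathbb{CP}^{2n+1}$ if and only if it is the fundamental group of a smooth connected complex projective variety. In particular, such subvarieties need not be simply connected. The examples are built from $n+1$ maps of a curve or a surface to $\mathbb{P}^1$ and fiber over it in intersections of diagonal quadrics. Over a curve $C$ they are quadric fibrations with the fundamental group of $C$.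
\end{abstract}

\section{The question and the results}\label{sec:intro}

All varieties are over $\mathbb{C}$, and $\mathbb{P}(V)$ is the space of lines in a vector space $V$. Fix $n\ge 1$, put $N=n+1$, and let $V=\mathbb{C}^{2N}$ with basis $e_1,\dots,e_{2N}$. Write $w=\sum_{i=1}^N(x_ie_i+y_ie_{N+i})$ and let $\omega=\sum_i dx_i\wedge dy_i$ be the standard symplectic form. For $w\neq 0$ the hyperplane $w^\perp=\{w'\in V:\omega(w,w')=0\}$ contains $w$, so it defines a hyperplane
\[
\operatorname{Hom}(\mathbb{C}w,\,w^\perp/\mathbb{C}w)\subset \operatorname{Hom}(\mathbb{C}w,\,V/\mathbb{C}w)=T_{[w]}\mathbb{P}(V).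
\]
These hyperplanes form the standard holomorphic contact structure on $\mathbb{P}(V)=\mathbb{CP}^{2n+1}$. A projective subvariety $Z\subset\mathbb{P}(V)$ of dimension $n$ is \emph{Legendrian} if its tangent spaces at smooth points lie in the contact hyperplanes.

It is convenient to work on the cone. Let $\widehat Z\subset V\setminus 0$ be the preimage of $Z$, and let $\lambda$ be the $1$-form on $V$ given by $\lambda_w=\omega(w,\cdot)$, that is,
\[
\lambda=\sum_{i=1}^N (x_i\,dy_i-y_i\,dx_i),\qquad d\lambda=2\omega .
\]
At a smooth point the space $T_w\widehat Z\subset V$ contains $w$, and $T_{[w]}Z=\operatorname{Hom}(\mathbb{C}w,T_w\widehat Z/\mathbb{C}w)$. So $Z$ is tangent to the contact structure if and only if $\lambda$ restricts to zero on the smooth part of $\widehat Z$. This happens if and only if $\omega$ restricts to zero: one direction is $\omega=\frac12d\lambda$, the other is $\lambda_w=\omega(w,\cdot)$ with $w\in T_w\widehat Z$. A subspace of $V$ on which $\omega$ vanishes is called \emph{isotropic}; it has dimension at most $N$, and it is called \emph{Lagrangian} if its dimension is $N$. Thus Legendrian subvarieties are those whose cones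 are Lagrangian, and $n$ is the largest dimension of a subvariety tangent to the contact structure.

Two examples can be written down at once. The projectivization $\mathbb{P}^n$ of a Lagrangian subspace is Legendrian. For the second, consider the Segre embedding $\mathbb{P}^1\times\mathbb{P}^n\to\mathbb{P}(V)$ given by $x_i=\alpha z_i$, $y_i=\beta z_i$. The form $\lambda$ pulls back to
\begin{equation}\label{eq:segre}
\sum_i \alpha z_i(\beta\,dz_i+z_i\,d\beta)-\beta z_i(\alpha\,dz_i+z_i\,d\alpha)=\Big(\sum_i z_i^2\Big)(\alpha\,d\beta-\beta\,d\alpha),
\end{equation}
so $\mathbb{P}^1\times Q^{n-1}$ is Legendrian, where $Q^{n-1}$ is the quadric $\sum z_i^2=0$. For $n\ge 2$ both examples are simply connected. The following question is posed in \cite{thesis}.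

\medskip
\noindent\textbf{Question.} \emph{Let $n\ge 2$. Is every smooth connected Legendrian subvariety of $\mathbb{CP}^{2n+1}$ simply connected?}
\medskip

The ambient dimension alone gives no reason for a positive answer: by general projection every smooth projective variety of dimension $n$ embeds in $\mathbb{P}^{2n+1}$. The Legendrian condition, however, does constrain the topology. If $Z$ is smooth and Legendrian, the spaces $T_w\widehat Z$ form a subbundle $\mathcal{T}\subset V\otimes\mathcal{O}_Z$, an extension of $TZ\otimes\mathcal{O}(-1)$ by $\mathcal{O}(-1)$, and $\omega$ identifies the quotient with $\mathcal{T}^*$. Hence $c(\mathcal{T})c(\mathcal{T}^*)=1$, a relation between the Chern classes of $Z$ and the hyperplane class. Given this constraint and the two examples, one could guess that the answer is yes. It is no, in every dimension.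

\begin{theorem}\label{thm:curve}
Let $n\ge 2$ and let $C$ be any compact Riemann surface. There is a smooth connected Legendrian subvariety $X\subset\mathbb{CP}^{2n+1}$ with a morphism $p:X\to C$, whose fibers are quadrics of dimension $n-1$, such that $p_*:\pi_1(X)\to\pi_1(C)$ is an isomorphism. In particular, if $C$ has genus at least $1$, then $X$ is not simply connected.
\end{theorem}

Call a group \emph{projective} if it is isomorphic to $\pi_1(Y)$ for a smooth connected projective variety $Y$.

\begin{theorem}\label{thm:all}
Let $n\ge 2$. A group is the fundamental group of some smooth connected Legendrian subvariety of $\mathbb{CP}^{2n+1}$ if and only if it is projective.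
\end{theorem}

So the Legendrian condition puts no restriction on $\pi_1$ beyond projectivity. For instance, every finite group occurs, since finite groups are projective by a theorem of Serre.

The construction is a twisted form of \eqref{eq:segre}. There, one point $[\alpha:\beta]$ selects a line in each of the $N$ planes $\langle e_i,e_{N+i}\rangle$, the same line in each. We let the $N$ lines move independently, as functions of a point $b$ of a base $B$. The pullback of $\lambda$ then vanishes on a subvariety $X$ that fibers over $B$ in intersections of $\dim B$ diagonal quadrics and has expected dimension exactly $n$ (Section~\ref{sec:construction}). Section~\ref{sec:example} carries this out by hand over an elliptic curve, which already answers the question for $n=2$. Sections~\ref{sec:criterion} and~\ref{sec:pi1} give criteria for $X$ to be embedded and for $\pi_1(X)$ to equal $\pi_1(B)$. General maps from a curve satisfy them (Section~\ref{sec:curves}), which gives Theorem~\ref{thm:curve}. Every projective group is the fundamental group of a surface, and a surface as base gives Theorem~\ref{thm:all} for $n\ge 4$ (Section~\ref{sec:surfaces}). The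 cases $n=2,3$ follow by passing to hyperplane sections (Section~\ref{sec:hyperplane}).

\section{Families of split Lagrangian subspaces}\label{sec:construction}

Let $V_i=\langle e_i,e_{N+i}\rangle$, so that $V=\bigoplus_{i=1}^N V_i$ is an $\omega$-orthogonal sum of symplectic planes. Any choice of lines $\ell_i\subset V_i$ gives a Lagrangian subspace $\ell_1\oplus\dots\oplus\ell_N$. Families of such subspaces are easy to produce and to put in general position, because the lines are subject to no condition at all.

Let $B$ be a smooth connected projective variety of dimension $m$ and let $f_i:B\to\mathbb{P}(V_i)$, $i=1,\dots,N$, be morphisms. Put $\ell_i=f_i^*\mathcal{O}(-1)\subset V_i\otimes\mathcal{O}_B$ and $W=\bigoplus_i\ell_i\subset V\otimes\mathcal{O}_B$. Let $\widehat W$ be the total space of $W$ minus the zero section and $\mathbb{P}(W)=\widehat W/\mathbb{C}^*$, a $\mathbb{P}^n$-bundle over $B$. The inclusions $W_b\subset V$ define maps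
\[
\Psi:\widehat W\to V\setminus 0,\qquad \Phi:\mathbb{P}(W)\to\mathbb{P}(V),
\]
which are injective on each fiber over $B$.

\medskip
\noindent\emph{Charts.} A basis $(e,e')$ of $V_i$ with $\omega(e,e')=1$ gives an affine coordinate $r$ on $\mathbb{P}(V_i)$ by $r\mapsto\mathbb{C}(e+re')$. We use the two bases $(e_i,e_{N+i})$ and $(e_{N+i},-e_i)$; their charts cover $\mathbb{P}(V_i)$. In either basis, if $x,y$ are the coordinates of a vector of $V_i$, the $i$-th summand of $\lambda$ is $x\,dy-y\,dx$, because $\lambda$ depends only on $\omega$. Near a point of $B$ choose one of the two charts around each $f_i(b)$, let $x_i,y_i$ be the coordinates in the chosen basis, regard $f_i$ as a function, and trivialize $\ell_i$ by $e+f_ie'$ with fiber coordinate $z_i$. Then $\Psi(b,z)$ has coordinates $x_i=z_i$, $y_i=z_if_i(b)$, and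
\begin{equation}\label{eq:pullback}
\Psi^*\lambda=\sum_i z_i(z_i\,df_i+f_i\,dz_i)-z_if_i\,dz_i=\sum_i z_i^2\,df_i .
\end{equation}

\medskip
The manifold $\widehat W$ has dimension $m+N$, which is $m$ more than a Lagrangian cone. On the other hand $\Psi^*\lambda$ has no $dz_i$ terms, because each $W_b$ is Lagrangian, so its value at $(b,z)$ lies in the $m$-dimensional space $T_b^*B$. Asking it to vanish is $m$ equations and should cut out the right dimension. Define
\[
\widehat X=\Big\{(b,z)\in\widehat W:\ \sum_i z_i^2\,df_i(b)=0\Big\},\qquad X=\widehat X/\mathbb{C}^*\subset\mathbb{P}(W),\qquad p:X\to B .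
\]
As the zero set of $\Psi^*\lambda$, the set $\widehat X$ does not depend on the charts; it is closed and $\mathbb{C}^*$-invariant. The fiber $X_b=p^{-1}(b)$ is cut out in $\mathbb{P}^n$ by $m$ diagonal quadratic equations. If $B$ is a point, $X$ is the linear space $\mathbb{P}^n$. If $B=\mathbb{P}^1$ and every $f_i$ is the map $[\alpha:\beta]\mapsto[\alpha e_i+\beta e_{N+i}]$, then $X=\mathbb{P}^1\times Q^{n-1}$.

For $(b,z)\in\widehat W$ let $I(z)=\{i:z_i\neq 0\}$. It is the set of $i$ for which the $V_i$-component of $\Psi(b,z)$ is nonzero, and for such $i$ that component spans the line $f_i(b)$. Therefore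
\begin{equation}\label{eq:coincidence}
\Phi(b,[z])=\Phi(b',[z'])\ \Longrightarrow\ I(z)=I(z')\ \text{ and }\ f_i(b)=f_i(b')\ \text{ for all } i\in I(z).
\end{equation}

The Legendrian condition holds on $X$ by construction; what has to be arranged is smoothness and embeddedness.

\begin{lemma}\label{lem:reduction}
Suppose that $\widehat X$ is a nonempty complex submanifold of $\widehat W$ of pure dimension $N$, that $\Psi|_{\widehat X}$ is an immersion, and that $\Phi|_X$ is injective. Then $X$ is a compact complex manifold of pure dimension $n$ and $\Phi|_X$ is a closed embedding. If $X$ is connected, $\Phi(X)$ is a smooth connected Legendrian subvariety of $\mathbb{P}(V)$.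
\end{lemma}

\begin{proof}
Since $\widehat W\to\mathbb{P}(W)$ is a principal $\mathbb{C}^*$-bundle, $X$ is a closed submanifold of $\mathbb{P}(W)$ of dimension $N-1=n$. Let $\xi$ be tangent to $\widehat X$ at $(b,z)$ and suppose that its image in $TX$ is killed by $d\Phi$, that is, $d\Psi(\xi)=\kappa\,\Psi(b,z)$ with $\kappa\in\mathbb{C}$. The generator $\varepsilon$ of the $\mathbb{C}^*$-action is tangent to $\widehat X$ and $d\Psi(\varepsilon)=\Psi(b,z)$. So $d\Psi(\xi-\kappa\varepsilon)=0$, hence $\xi=\kappa\varepsilon$, and the image of $\xi$ in $TX$ is zero. Thus $\Phi|_X$ is an injective immersion of a compact complex manifold, hence a closed embedding, and its image is algebraic by Chow's theorem. The cone over $\Phi(X)$ is $\Psi(\widehat X)$, and $\lambda$ restricts to zero on it because $\Psi^*\lambda$ vanishes at every point of $\widehat X$.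
\end{proof}

\section{A conic bundle over an elliptic curve}\label{sec:example}

Let $n=2$, let $B=E=\mathbb{C}/\Lambda$ be an elliptic curve, and choose $c_1,c_2,c_3\in E$ with $2c_1,2c_2,2c_3$ pairwise distinct. Let $f_i:E\to\mathbb{P}^1=\mathbb{P}(V_i)$ be the map $b\mapsto\wp(b-c_i)$. It has degree $2$ and is the quotient by the involution $b\mapsto 2c_i-b$. So $f_i(b)=f_i(b')$ with $b\ne b'$ means $b+b'=2c_i$, and $f_i$ ramifies exactly at the four points with $2b=2c_i$, where $f_i'=0$ and $f_i''\neq0$ in a chart. No two of the $f_i$ ramify at the same point. In the coordinate $b$ on $E$, the threefold $\widehat X$ is the hypersurface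
\[
g(b,z)=f_1'(b)z_1^2+f_2'(b)z_2^2+f_3'(b)z_3^2=0 .
\]
The fiber $X_b$ is a smooth conic, except over the twelve ramification points, where it is a pair of distinct lines. We check the hypotheses of Lemma~\ref{lem:reduction}.

\emph{Smoothness and immersion.} Let $(b_0,z)\in\widehat X$. Suppose first that $z_kf_k'(b_0)\neq 0$ for some $k$. Then $\partial g/\partial z_k\ne0$, so $\widehat X$ is smooth there. Moreover $\Psi$ is an immersion even on $\widehat W$, since $z_i=x_i$ and $b$ is recovered locally from $y_k/x_k=f_k(b)$. Otherwise $z_if_i'(b_0)=0$ for all $i$. Then one of the maps, say $f_1$, ramifies at $b_0$, the other two do not, and $z=(z_1,0,0)$: this is the vertex of a singular conic. Here $\partial g/\partial b=z_1^2f_1''(b_0)\neq 0$. So $g=0$ can be solved for $b$ as a function of $z$, the $z_i$ are local coordinates on $\widehat X$, and $\Psi|_{\widehat X}$ is an immersion because $x_i=z_i$.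

\emph{Injectivity.} Suppose that two distinct points $(b,[z])$, $(b',[z'])$ of $X$ have the same image. Then $b\ne b'$, and by \eqref{eq:coincidence} $b+b'=2c_i$ for all $i\in I(z)$. As the $2c_i$ are distinct, $I(z)=\{k\}$ for one $k$. The equation $g(b,z)=0$ then reads $z_k^2f_k'(b)=0$, so $2b=2c_k$ and $b'=2c_k-b=b$, a contradiction.

\emph{Connectedness.} Every component of $X$ has dimension $2$ and the fibers have dimension $1$, so every component meets the preimage of the complement of the twelve points. This preimage is a $\mathbb{P}^1$-bundle over a connected base, so $X$ is connected.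

Hence $\Phi(X)\subset\mathbb{P}^5$ is a smooth connected Legendrian surface. It is not simply connected: the closed holomorphic form $p^*db$ is nonzero, and on a simply connected compact manifold it would be the differential of a holomorphic, hence constant, function.

The computation also shows what must be avoided. If $f_1=b^3$ near $b=0$ and $f_2,f_3$ are unramified there, then with $z_1=1$ the equation is $3b^2+f_2'z_2^2+f_3'z_3^2=0$, an ordinary double point. If $f_1$ and $f_2$ both ramify simply at $b=0$ and $f_3$ does not, then $g=b(\gamma_1z_1^2+\gamma_2z_2^2)+f_3'z_3^2+O(b^2)$ with $\gamma_1\gamma_2\neq0$, and $dg$ vanishes at the points with $b=z_3=\gamma_1z_1^2+\gamma_2z_2^2=0$. Finally, with two maps instead of three ($n=1$) the same argument gives a Legendrian curve in $\mathbb{P}^3$ which is a double cover of $E$ branched at eight points, hence of genus $5$ by the Riemann--Hurwitz formula. So the question fails for $n=1$, and $p_*$ is then not an isomorphism.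

\section{A criterion for embeddedness}\label{sec:criterion}

We return to an arbitrary base. In charts, for fixed $z\in\mathbb{C}^N\setminus 0$ put $\phi_z=\sum_i z_i^2f_i$, a local function on $B$. Then $(b,z)\in\widehat X$ if and only if $b$ is a critical point of $\phi_z$. Recall that at a critical point $b$ of a function $\phi$ the matrix of second partial derivatives defines a symmetric bilinear form $\operatorname{Hess}_b\phi$ on the tangent space which does not depend on the coordinates. In the example, smoothness at a point came either from a first derivative $z_kf_k'$ or from the second derivative $\phi_z''$. In higher dimension each direction $v\in T_bB$ must be controlled in one of these two ways.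

\begin{itemize}
\item[(S)] There are no $(b,z)\in\widehat X$ and $0\neq v\in T_bB$ with $df_i(v)=0$ for all $i\in I(z)$ and $\operatorname{Hess}_b\phi_z(v,\cdot)=0$.
\item[(I)] There are no $b\neq b'$ in $B$, nonempty $I\subset\{1,\dots,N\}$ and $a\in(\mathbb{C}^*)^I$ such that $f_i(b)=f_i(b')$ for all $i\in I$, $\sum_{i\in I}a_i\,df_i(b)=0$ and $\sum_{i\in I}a_i\,df_i(b')=0$.
\end{itemize}
Both conditions are required for each of the finitely many choices of charts, and in (I) the same chart of $\mathbb{P}(V_i)$ is used at $b$ and at $b'$ for $i\in I$.

\begin{lemma}\label{lem:criterion}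
Assume $X\neq\emptyset$, \textup{(S)} and \textup{(I)}. Then the hypotheses of Lemma~\ref{lem:reduction} hold. Moreover, $p:X\to B$ is a submersion at every point $(b,[z])$ such that the covectors $df_i(b)$, $i\in I(z)$, span $T_b^*B$.
\end{lemma}

\begin{proof}
Choose local coordinates on $B$ with partial derivatives $\partial_1,\dots,\partial_m$. Locally $\widehat X$ is defined by the $m$ functions $g_k=\sum_i z_i^2\,\partial_kf_i$. Assemble them into $g=\sum_iz_i^2\,df_i$ with values in $\mathbb{C}^m\cong T_b^*B$. At a point $(b,z)\in\widehat X$, on a tangent vector $(v,\zeta)\in T_bB\oplus\mathbb{C}^N$,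
\begin{equation}\label{eq:dg}
dg(v,\zeta)=\operatorname{Hess}_b\phi_z(v,\cdot)+2\sum_i z_i\zeta_i\,df_i(b)\ \in T_b^*B .
\end{equation}
If $dg$ were not onto $T_b^*B$, its image would vanish on some $u\neq 0$ in $T_bB$. Taking $v=0$ gives $z_i\,df_i(u)=0$ for all $i$, and taking $\zeta=0$ gives $\operatorname{Hess}_b\phi_z(\cdot,u)=0$. The Hessian is symmetric, so this contradicts (S). Hence $\widehat X$ is a submanifold of dimension $(m+N)-m=N$ with tangent space $\ker dg$.

Next, $d\Psi(v,\zeta)$ has coordinates $\zeta_i$ and $\zeta_if_i(b)+z_i\,df_i(v)$. It vanishes if and only if $\zeta=0$ and $z_i\,df_i(v)=0$ for all $i$. If such a vector $(v,0)$ is tangent to $\widehat X$, then $\operatorname{Hess}_b\phi_z(v,\cdot)=0$ by \eqref{eq:dg}, and $v=0$ by (S). So $\Psi|_{\widehat X}$ is an immersion.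

Suppose that distinct points $(b,[z])$, $(b',[z'])$ of $X$ have the same image. Then $b\neq b'$, and by \eqref{eq:coincidence} $I(z)=I(z')=:I$ and $f_i(b)=f_i(b')$ for $i\in I$. Use common charts for $i\in I$ and rescale $z'$ so that $\Psi(b,z)=\Psi(b',z')$. Comparing the coordinates $x_i$ gives $z_i=z_i'$ for $i\in I$, and $a_i=z_i^2$ contradicts (I).

Finally, if the $df_i(b)$ with $i\in I(z)$ span $T_b^*B$, then by \eqref{eq:dg} for every $v\in T_bB$ there is $\zeta$ with $dg(v,\zeta)=0$. So $T_{(b,z)}\widehat X$ maps onto $T_bB$.
\end{proof}

\section{Fundamental groups of fibrations}\label{sec:pi1}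

We use the Lefschetz hyperplane theorem in the following form. Let $M$ be a smooth connected projective variety and $D\subset M$ the zero set of a section of an ample line bundle which vanishes transversally. If $\dim M\ge 2$, then $D$ is nonempty and connected. If $\dim M\geq 3$, then $\pi_1(D)\to\pi_1(M)$ is an isomorphism. In particular, a smooth quadric of dimension at least $2$ is simply connected; so is a smooth conic, being isomorphic to $\mathbb{P}^1$.

If $p:X\to B$ were a fiber bundle with simply connected fiber, the homotopy exact sequence would compare $\pi_1(X)$ and $\pi_1(B)$. Our $p$ has singular fibers over a subset $\Delta\subset B$. Loops around $\Delta$ are contractible in $B$, and the point is to show that their lifts are contractible in $X$. For this it is enough to lift small discs through points of $\Delta$.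

\begin{lemma}\label{lem:fibration}
Let $p:X\to B$ be a holomorphic map of compact complex manifolds with $B$ connected, and let $\Delta\subsetneq B$ be a closed analytic subset. Assume:
\begin{itemize}
\item[(a)] over $B^\circ=B\setminus\Delta$ the map $p$ is a submersion with nonempty, connected, simply connected fibers;
\item[(b)] $p^{-1}(\Delta)$ contains no connected component of $X$;
\item[(c)] every fiber of $p$ contains a point at which $p$ is a submersion.
\end{itemize}
Then $X$ is connected and $p_*:\pi_1(X)\to\pi_1(B)$ is an isomorphism.
\end{lemma}

\begin{proof}
We recall two facts about a proper closed analytic subset $\Delta$ of a connected complex manifold $B$. It has real codimension at least $2$, so paths can be moved off it: $B\setminus\Delta$ is connected and dense, and $\pi_1(B\setminus\Delta)\to\pi_1(B)$ is onto. The kernel is described as follows. A loop in the kernel bounds a disc in $B$. By transversality the disc can be chosen to miss the singular locus of $\Delta$ and the components of codimension at least $2$, all of real codimension at least $4$, and to meet the rest of $\Delta$ in finitely many points. The loop is then a product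 of \emph{meridians} $\tau\cdot\partial\delta\cdot\tau^{-1}$, where $\delta$ is an arbitrarily small disc meeting $\Delta$ only in its center and $\tau$ is a path in $B\setminus\Delta$ from the base point to $\partial\delta$.

Let $X^\circ=p^{-1}(B^\circ)$. The map $X^\circ\to B^\circ$ is a proper submersion, hence a fiber bundle by Ehresmann's theorem. By (a) and the homotopy exact sequence, $X^\circ$ is connected and $p_*:\pi_1(X^\circ)\to\pi_1(B^\circ)$ is an isomorphism. By (b), every component of $X$ meets $X^\circ$, so $X$ is connected and $p^{-1}(\Delta)$ is a proper analytic subset. Fix $x_0\in X^\circ$ and use $x_0$, $p(x_0)$ as base points. The maps $\pi_1(X^\circ)\to\pi_1(X)$ and $\pi_1(B^\circ)\to\pi_1(B)$ are onto; let $K_X,K_B$ be their kernels. It suffices to show $p_*K_X=K_B$. The inclusion $p_*K_X\subset K_B$ holds because $p$ commutes with the inclusions.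

Conversely, let $\tau\cdot\partial\delta\cdot\tau^{-1}$ be a meridian, with $\delta$ centered at $b\in\Delta$ and $\tau$ ending at $b_1\in\partial\delta$. By (c) there is a section $s$ of $p$ over a neighborhood of $b$, and we may take $\delta$ inside it. Lift $\tau$ to a path in $X^\circ$ starting at $x_0$, and continue it inside the connected fiber over $b_1$ to $s(b_1)$; call the result $\tilde\tau$. The loop $\tilde\tau\cdot s(\partial\delta)\cdot\tilde\tau^{-1}$ lies in $X^\circ$, is mapped by $p_*$ to the class of the meridian, and is contractible in $X$ through the disc $s(\delta)$. So every meridian lies in $p_*K_X$, and $K_B\subset p_*K_X$.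
\end{proof}

\section{Quadric fibrations over curves}\label{sec:curves}

Let $B=C$ be a compact Riemann surface, viewed as a smooth projective curve, and let $'$ denote the derivative in a local coordinate. The example suggests two conditions on ramification:
\begin{itemize}
\item[(R1)] there are no $b\in C$ and $i\neq j$ with $f_i'(b)=f_j'(b)=0$;
\item[(R2)] there are no $b\in C$ and $i$ with $f_i'(b)=f_i''(b)=0$.
\end{itemize}

\begin{proposition}\label{prop:curve}
Let $n\ge 2$ and let $f_1,\dots,f_N$ satisfy \textup{(R1)}, \textup{(R2)} and \textup{(I)}. Then $\Phi$ embeds $X$ as a smooth connected Legendrian subvariety, the fibers of $p:X\to C$ are quadrics of dimension $n-1$, and $p_*:\pi_1(X)\to\pi_1(C)$ is an isomorphism.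
\end{proposition}

\begin{proof}
If (S) fails at $(b,z)$, then $f_i'(b)=0$ for all $i\in I(z)$. By (R1), $I(z)=\{k\}$, and the vanishing of the Hessian reads $z_k^2f_k''(b)=0$, which contradicts (R2). So (S) holds.

The fiber $X_b=\{\sum_if_i'(b)z_i^2=0\}\subset\mathbb{P}^n$ is a quadric of rank at least $N-1=n\ge 2$ by (R1), so it is nonempty of dimension $n-1$. By Lemmas~\ref{lem:criterion} and~\ref{lem:reduction}, $X$ is smooth of pure dimension $n$ and $\Phi|_X$ is a closed embedding. We apply Lemma~\ref{lem:fibration} with $\Delta$ the set of points at which some $f_i$ ramifies; it is finite because the $f_i$ are nonconstant by (R2). For $b\notin\Delta$ all $df_i(b)$ are nonzero, so $p$ is a submersion along $X_b$ by Lemma~\ref{lem:criterion}, and $X_b$ is a smooth quadric of dimension $n-1\ge 1$. This gives (a). Condition (b) holds because $\dim p^{-1}(\Delta)\le n-1$. For (c), given $b$ choose $i\ne j$ with $f_i'(b)f_j'(b)\neq0$ and take $z_i^2=f_j'(b)$, $z_j^2=-f_i'(b)$ and the other coordinates zero. So $X$ is connected, $p_*$ is an isomorphism, and $\Phi(X)$ is Legendrian by Lemma~\ref{lem:reduction}.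
\end{proof}

The hypothesis $n\ge 2$ enters in (a) and (c). For an elliptic curve and any number $N\geq3$ of maps $\wp(b-c_i)$ with the $2c_i$ pairwise distinct, the arguments of Section~\ref{sec:example} give (R1), (R2) and (I), so $\pi_1(X)\cong\mathbb{Z}^2$. For an arbitrary curve we have no such explicit maps, and we show instead that general maps of large degree work.

\medskip
\noindent\emph{Parameter counts.} A property holds for a \emph{general} point of an irreducible variety if it holds on a nonempty Zariski open subset; finitely many such properties hold simultaneously. A set is \emph{constructible} if it is a finite union of locally closed subsets; images of constructible sets under morphisms are constructible (Chevalley).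

\begin{lemma}\label{lem:count}
Let $\Sigma$ be an irreducible variety, $P$ a variety of dimension at most $d$, and $Z\subset\Sigma\times P$ a constructible set. Suppose that for each $\rho\in P$ the set $\{\sigma:(\sigma,\rho)\in Z\}$ has codimension at least $r$ in $\Sigma$. Then for general $\sigma\in\Sigma$ the set $\{\rho:(\sigma,\rho)\in Z\}$ has dimension at most $d-r$, and is empty if $d<r$.
\end{lemma}

\begin{proof}
Projecting to $P$ gives $\dim Z\le d+\dim\Sigma-r$. An irreducible component $Z'$ of the closure of $Z$ either has image in a proper closed subset of $\Sigma$, or dominates $\Sigma$ with general fiber of dimension $\dim Z'-\dim\Sigma\le d-r$; the second case is impossible if $d<r$.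
\end{proof}

The sets $Z$ below are defined by conditions on derivatives. A smooth variety is covered by finitely many Zariski open sets on which a given line bundle is trivial and on which there are regular functions whose differentials form a basis of every cotangent space. Partial derivatives of regular functions with respect to such coordinates are regular. We always use these coordinates, so each $Z$ is constructible, and we apply Lemma~\ref{lem:count} separately for each of the finitely many choices of open sets, charts and index sets.

\begin{proof}[Proof of Theorem~\ref{thm:curve}]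
Let $C$ have genus $\gamma$ and let $L$ be a line bundle of degree at least $2\gamma+3$. For an effective divisor $D$ of degree at most $4$ we have $\deg L(-D)\ge 2\gamma-1$, so $H^1(L(-D))=0$ by Serre duality and
\begin{equation}\label{eq:jets}
H^0(C,L)\to H^0(D,L|_D)\ \text{ is onto.}
\end{equation}
Degree $4$ is what (I) requires: values and first derivatives at two points. Let $U\subset H^0(L)^2$ be the open set of pairs $(s,t)$ without common zero. It is nonempty by Lemma~\ref{lem:count}: a common zero at a given $b$ is $2$ conditions by \eqref{eq:jets}, and $b$ moves in dimension $1$. A point $((s_i,t_i))_i$ of $\Sigma=U^N$ defines the maps $f_i=[t_ie_i+s_ie_{N+i}]$. In the first chart $f_i=s_i/t_i$; in the second, $f_i=-t_i/s_i$. We speak of the numerator and the denominator of $f_i$ in the chart at hand.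

Fix the denominator. If it does not vanish at $b$, division by it identifies $L|_{3b}$ with $\mathcal{O}_{3b}$, so by \eqref{eq:jets} the triple $(f_i(b),f_i'(b),f_i''(b))$ is a surjective linear function of the numerator with values in $\mathbb{C}^3$. If it vanishes neither at $b$ nor at $b'\ne b$, then \eqref{eq:jets} with $D=2b+2b'$ shows that $(f_i(b),f_i'(b),f_i(b'),f_i'(b'))$ is a surjective linear function of the numerator with values in $\mathbb{C}^4$. Consequently $r$ independent linear equations on these quantities, for one or several indices $i$, define a subset of codimension at least $r$ in $\Sigma$: it has that codimension for each fixed choice of the denominators.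

The failure of (R1) or (R2) at a given $b$ is $r=2$ such equations, and $P=C$ has dimension $1$. For (I), fix $I$ and let $P$ be the space of triples $(b,b',[a])$ with $b\ne b'$ and $[a]\in(\mathbb{C}^*)^I/\mathbb{C}^*$, of dimension $2+|I|-1=|I|+1$. The equations
\[
f_i(b)-f_i(b')=0\quad(i\in I),\qquad \sum_{i\in I}a_if_i'(b)=0,\qquad \sum_{i\in I}a_if_i'(b')=0
\]
are nonzero and involve disjoint sets of the $4|I|$ quantities, so they are independent and $r=|I|+2$. In each case $\dim P<r$. By Lemma~\ref{lem:count} a general point of $\Sigma$ satisfies (R1), (R2) and (I), and Proposition~\ref{prop:curve} applies.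
\end{proof}

\begin{remark}
In this proof every $\ell_i$ is isomorphic to $L^{-1}$, so $\mathbb{P}(W)=C\times\mathbb{P}^n$ and $\Phi(b,[z])$ has coordinates $x_i=z_it_i(b)$, $y_i=z_is_i(b)$. The computation \eqref{eq:segre} gives the global equation $\sum_i\theta_iz_i^2=0$ of $X$, where $\theta_i=t_i\,ds_i-s_i\,dt_i\in H^0(K_C\otimes L^{2})$. Since $\deg(K_C\otimes L^2)>0$, the variety $X$ is an ample divisor in $C\times\mathbb{P}^n$, and the statement on $\pi_1$ also follows from the Lefschetz theorem.
\end{remark}

\section{Fibrations over surfaces}\label{sec:surfaces}

A curve as base produces only fundamental groups of curves. By the Lefschetz theorem surfaces produce all projective groups, so we take $m=2$. The fibers are then intersections of two quadrics in $\mathbb{P}^n$, and they are simply connected once $n\geq4$.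

\begin{proposition}\label{prop:surface}
Let $n\ge 4$ and let $G$ be a projective group. There is a smooth connected Legendrian subvariety of $\mathbb{CP}^{2n+1}$ with fundamental group $G$.
\end{proposition}

We need a surface $B$ with $\pi_1(B)\cong G$ and $N$ maps $B\to\mathbb{P}^1$ in general position. Both are obtained at once. Let $G\cong\pi_1(Y)$ with $Y$ smooth, connected and projective; replacing $Y$ by $Y\times\mathbb{P}^1$ we may assume $\dim Y\geq1$. Put
\[
M=Y\times\prod_{i=1}^N\mathbb{P}(V_i),\qquad c=\dim M-2 ,
\]
so that $\pi_1(M)\cong G$. We take for $B$ a general complete intersection of $c$ hypersurfaces in $M$ and for $f_i$ the projections. The maps are now fixed on $M$ and it is the surface that moves.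

Let $A$ be a very ample line bundle on $M$ and $\mathcal{L}=A^{\otimes 3}$. The \emph{$k$-jet} of a section at $b$ is its class modulo sections vanishing to order $k+1$ at $b$. In place of \eqref{eq:jets} we have:
\begin{itemize}
\item[(J1)] $H^0(\mathcal{L})$ maps onto the $2$-jets at any $b\in M$.
\item[(J2)] $H^0(\mathcal{L})$ maps onto the pairs of $1$-jets at any two points $b\neq b'$.
\end{itemize}
For (J1), choose $\alpha_0,\alpha_1,\dots\in H^0(A)$ with $\alpha_0(b)\neq0$ such that the $\eta_j=\alpha_j/\alpha_0$ are local coordinates centered at $b$. In the trivialization $\alpha_0^3$ the sections $\alpha_0^3$, $\alpha_0^2\alpha_j$, $\alpha_0\alpha_j\alpha_k$ become $1,\eta_j,\eta_j\eta_k$. For (J2), choose $\alpha\in H^0(A)$ with $\alpha(b')=0\neq\alpha(b)$. The sections $\alpha^2\alpha'$, $\alpha'\in H^0(A)$, have zero $1$-jet at $b'$ and give all $1$-jets at $b$; exchanging $b$ and $b'$ gives the other summand.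

Let $\Sigma=H^0(M,\mathcal{L})^c$, and for $\sigma=(\sigma_1,\dots,\sigma_c)\in\Sigma$ let $B_\sigma$ be the common zero set. Locally we trivialize $\mathcal{L}$ and use coordinates on $M$ consisting of coordinates on $Y$ and the affine coordinates $r_1,\dots,r_N$ of the chosen charts. Thus $\sigma$ is a $\mathbb{C}^c$-valued function, $f_i=r_i|_{B_\sigma}$, and $dr_1,\dots,dr_N$ are linearly independent. Write $T=T_bM$, of dimension $c+2$, and $\beta=d\sigma_b\in\operatorname{Hom}(T,\mathbb{C}^c)$. We use one fact from linear algebra:
\begin{itemize}
\item[(M)] for $k\le l$, the $k\times l$ matrices of rank less than $k$ have codimension at least $l-k+1$.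
\end{itemize}
Indeed such a matrix is killed on the left by some $[\mu]\in\mathbb{P}^{k-1}$, and for fixed $\mu$ this is $l$ linear conditions.

\begin{lemma}\label{lem:general}
For general $\sigma\in\Sigma$, the set $B=B_\sigma$ and the maps $f_i$ have the following properties.
\begin{itemize}
\item[(i)] $B$ is a smooth connected surface, $d\sigma_b$ is onto with kernel $T_bB$ for all $b\in B$, and $\pi_1(B)\cong G$.
\item[(ii)] For every $b\in B$ and every $J\subset\{1,\dots,N\}$ with $|J|\ge 4$, the covectors $df_j(b)$, $j\in J$, span $T_b^*B$.
\item[(iii)] For $i\ne j$, the closed set $R_{ij}=\{b\in B: df_i(b)\wedge df_j(b)=0\}$ has dimension at most $1$.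
\item[(iv)] Condition \textup{(I)} holds.
\item[(v)] Condition \textup{(S)} holds.
\end{itemize}
\end{lemma}

\begin{proof}
Each part is an application of Lemma~\ref{lem:count}. By (J1) and (J2), the codimension in $\Sigma$ of a condition on jets equals its codimension in the space of jets.

(i) Let $1\le k\le c$. For fixed $b\in M$, the vanishing of $\sigma_1,\dots,\sigma_k$ at $b$ is $k$ conditions, and the linear dependence of their differentials is $\dim M-k+1$ further conditions by (M). The total exceeds $\dim M$. So for general $\sigma$ the zero sets $M=M_0\supset M_1\supset\dots\supset M_c=B$ of $\sigma_1,\dots,\sigma_k$ are smooth, and $M_k$ is a transversal zero set of a section of $\mathcal{L}|_{M_{k-1}}$ with $\dim M_{k-1}\ge 3$. By the Lefschetz theorem each $M_k$ is connected and $\pi_1(B)\cong\pi_1(M)\cong G$. From now on we may include the surjectivity of $d\sigma_b$ at zeros of $\sigma$ in the definition of the incidence sets.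

(ii), (iii) Fix $J$. The $df_j(b)$, $j\in J$, fail to span $T_b^*B$ if and only if some $v\neq0$ in $T_bB$ has $dr_j(v)=0$ for $j\in J$. Let $P$ be the space of pairs $(b,[v])$ with $b\in M$ and $[v]\in\mathbb{P}(\bigcap_{J}\ker dr_j)$; its dimension is $(c+2)+(c+2-|J|-1)=2c+3-|J|$. The equations $\sigma(b)=0$, $\beta(v)=0$ are $2c$ conditions. So for general $\sigma$ the pairs with $b\in B$, $v\in T_bB$ form a set of dimension at most $3-|J|$. It is empty for $|J|\ge 4$, and for $J=\{i,j\}$ it projects onto $R_{ij}$.

(iv) Fix $I$. For $a\in(\mathbb{C}^*)^I$ the covector $\alpha=\sum_{I}a_i\,dr_i$ on $T_bM$ is nonzero, and $\sum_Ia_i\,df_i(b)=0$ means $\ker\beta\subset\ker\alpha$. As $\dim\ker\beta=2$ and $\dim\ker\alpha=c+1$, the restriction $\beta|_{\ker\alpha}$ is then a $c\times(c+1)$ matrix of rank $c-1$, which is $2$ conditions by (M). Let $P$ be the space of triples $(b,b',[a])$ with $b\neq b'$ in $M$, $r_i(b)=r_i(b')$ for $i\in I$, and $[a]\in(\mathbb{C}^*)^I/\mathbb{C}^*$. Its dimension is $2(c+2)-|I|+|I|-1=2c+3$. At each of $b,b'$ we have $c$ conditions from the vanishing of $\sigma$ and $2$ from the rank, and by (J2) the jets at the two points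 are independent. The total is $2c+4>2c+3$.

(v) The difficulty is that (S) involves the Hessian on $B$, which has to be expressed through the $2$-jet of $\sigma$. Suppose that (S) fails at $(b,z)$ with the vector $v$. Put $I=I(z)$, $a_i=z_i^2$ for $i\in I$, $F=\sum_Ia_ir_i$ and $\alpha=dF_b\neq 0$, so that $F|_B=\phi_z$. Then $\beta(v)=0$, $dr_i(v)=0$ for $i\in I$, and $\ker\beta\subset\ker\alpha$. Since $\beta$ is onto, $\alpha=\mu\cdot\beta$ for a unique $\mu\in\mathbb{C}^c$, and $\mu\neq 0$. The function $F-\mu\cdot\sigma$ on $M$ has a critical point at $b$ and restricts to $\phi_z$ on $B$. Hence $\operatorname{Hess}_b\phi_z$ is the restriction to $T_bB$ of its Hessian. In our coordinates $F$ is linear, so this Hessian is $-\mu\cdot q$, where $q\in\operatorname{Sym}^2T^*\otimes\mathbb{C}^c$ is the matrix of second derivatives of $\sigma$ at $b$. We obtain $\mu\cdot q(v,u)=0$ for all $u\in\ker\beta$.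

Fix $I$ and let $P$ be the space of triples $(b,[a],[v])$ with $b\in M$, $[a]\in(\mathbb{C}^*)^I/\mathbb{C}^*$, $[v]\in\mathbb{P}(\bigcap_I\ker dr_i)$. Its dimension is
\[
(c+2)+(|I|-1)+(c+2-|I|-1)=2c+2 .
\]
For a fixed triple we count conditions on the $2$-jet $(\sigma(b),\beta,q)$.
\begin{itemize}
\item $\sigma(b)=0$ is $c$ conditions.
\item $\beta(v)=0$ is $c$ conditions; $\beta$ then ranges over $\operatorname{Hom}(T/\mathbb{C}v,\mathbb{C}^c)$.
\item We have $v\in\ker\alpha$, and $\ker\beta/\mathbb{C}v$ is a line in the $c$-dimensional space $\ker\alpha/\mathbb{C}v$. So the $c\times c$ matrix of $\beta$ on $\ker\alpha/\mathbb{C}v$ is singular: $1$ condition by (M).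
\item For fixed such $\beta$, the vector $\mu\neq0$ is determined. If $v,u$ is a basis of $\ker\beta$, the equations $\mu\cdot q(v,v)=0$ and $\mu\cdot q(v,u)=0$ are $2$ independent linear conditions on $q$, because $v^2$ and $vu$ are independent in $\operatorname{Sym}^2T$.
\end{itemize}
The total is $2c+3>2c+2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:surface}]
Fix $\sigma$ as in Lemma~\ref{lem:general} and form $p:X\to B$. For $b\in B$ let $A_b=\{a\in\mathbb{C}^N:\sum_ia_i\,df_i(b)=0\}$. By (ii) it has codimension $2$ in $\mathbb{C}^N$. The fiber $X_b$ is the preimage of $\mathbb{P}(A_b)\cong\mathbb{P}^{n-2}$ under the finite surjective map $[z_i]\mapsto[z_i^2]$ of $\mathbb{P}^n$, so it is nonempty of dimension $n-2$. By Lemmas~\ref{lem:criterion} and~\ref{lem:reduction}, $X$ is smooth of pure dimension $n$ and $\Phi|_X$ is a closed embedding. We verify the hypotheses of Lemma~\ref{lem:fibration} for $\Delta=\bigcup_{i\neq j}R_{ij}$, which is closed of dimension at most $1$ by (iii).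

(a) Let $b\notin\Delta$. The covectors $df_i(b)$ are nonzero, and any two of them form a basis of $T_b^*B$. If $[z]\in X_b$, then $|I(z)|\geq 2$, since $I(z)=\{i\}$ would give $z_i^2\,df_i(b)=0$. By Lemma~\ref{lem:criterion}, $p$ is a submersion along $X_b$. Choose a basis $v,u$ of $T_bB$ with $df_i(v)\neq 0$ for all $i$. Then $Q=\{\sum_i df_i(v)z_i^2=0\}$ is a smooth quadric of dimension $n-1\ge 3$, and $X_b$ is the zero set on $Q$ of the section $\sum_idf_i(u)z_i^2$ of $\mathcal{O}(2)$. This section vanishes transversally, because the differential $\zeta\mapsto 2\sum_iz_i\zeta_i\,df_i(b)$ of the two equations is onto $T_b^*B$ along $X_b$. By the Lefschetz theorem $X_b$ is connected and $\pi_1(X_b)\cong\pi_1(Q)$ is trivial.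

(b) We have $\dim p^{-1}(\Delta)\le 1+(n-2)<n$.

(c) Let $b\in B$ be arbitrary. For each $i$ the covectors $df_j(b)$, $j\neq i$, are $n\ge 4$ in number and span $T_b^*B$ by (ii). Writing $-df_i(b)$ as a combination of them gives $a\in A_b$ with $a_i=1$. So the vector space $A_b$ lies in no coordinate hyperplane, hence not in their union, and there is $a\in A_b$ with all $a_i\neq 0$. Choose $z$ with $z_i^2=a_i$. Then $[z]\in X_b$ and $I(z)=\{1,\dots,N\}$, so $p$ is a submersion at $(b,[z])$ by (ii) and Lemma~\ref{lem:criterion}.

Therefore $X$ is connected and $\pi_1(X)\cong\pi_1(B)\cong G$, and $\Phi(X)$ is a smooth connected Legendrian subvariety by Lemma~\ref{lem:reduction}.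
\end{proof}

The hypothesis $n\ge 4$ is used in (a) and (c). In (a) it cannot be dropped: for $n=3$ the fiber $X_b$ is a smooth intersection of two quadrics in $\mathbb{P}^3$, a curve with trivial canonical bundle by adjunction, hence of genus $1$; for $n=2$ it consists of four points. These dimensions need another argument.

\section{Hyperplane sections and the low dimensions}\label{sec:hyperplane}

A hyperplane section preserves $\pi_1$ and lowers the dimension by one, but the ambient dimension has to drop by two. The symplectic form provides the second step. Every hyperplane of $V$ is $h^\perp$ for a vector $h\ne0$, unique up to scalar; it contains $h$, and $\omega$ induces a nondegenerate form on $h^\perp/\mathbb{C}h$, because the kernel of $\omega|_{h^\perp}$ is $\mathbb{C}h$. In a symplectic basis, $h^\perp/\mathbb{C}h$ is the standard $\mathbb{C}^{2n}$. The following lemma is from Buczy\'nski's paper \cite{Buc}; we include the proof.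

\begin{lemma}\label{lem:hyperplane}
Let $n\ge 3$, let $X\subset\mathbb{P}(V)=\mathbb{P}^{2n+1}$ be a smooth connected Legendrian subvariety, and let $[h]\in\mathbb{P}(V)$ be general. Then $X_h=X\cap\mathbb{P}(h^\perp)$ is smooth and connected of dimension $n-1$, projection from $[h]$ embeds it as a Legendrian subvariety of $\mathbb{P}(h^\perp/\mathbb{C}h)\cong\mathbb{P}^{2n-1}$, and $\pi_1(X_h)\cong\pi_1(X)$.
\end{lemma}

\begin{proof}
The map $[h]\mapsto\mathbb{P}(h^\perp)$ is an isomorphism onto the dual projective space, so a general $[h]$ gives a general hyperplane. By Bertini's theorem a general hyperplane meets $X$ transversally. So $X_h$ is smooth of dimension $n-1$, and $T_w\widehat{X_h}=T_w\widehat X\cap h^\perp$ has dimension $n$, where hats denote cones. As $\dim X\geq 3$, the Lefschetz theorem shows that $X_h$ is connected with $\pi_1(X_h)\cong\pi_1(X)$. Also $[h]\notin X$, so the projection $\mathbb{P}(h^\perp)\setminus\{[h]\}\to\mathbb{P}(h^\perp/\mathbb{C}h)$ is defined on $X_h$.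

\emph{Injectivity.} The secant lines of $X$ may fill $\mathbb{P}^{2n+1}$ as far as a dimension count can tell, so we use that only special secants matter. Suppose that the projection identifies $[w]\neq[w']$ in $X_h$. Then $h=\kappa w+\kappa'w'$ with $\kappa\kappa'\neq 0$, and $0=\omega(h,w)=\kappa'\omega(w',w)$. So $[h]$ lies on a line joining two points of $X$ with $\omega(w,w')=0$. If $\omega(w,w')$ does not vanish identically on the irreducible variety $X\times X$, such pairs form a family of dimension at most $2n-1$, and the lines sweep out a set of dimension at most $2n$. If it vanishes identically, the span of $\widehat X$ is isotropic, so it has dimension at most $N=\dim\widehat X$; then $X$ is a linear space and the lines lie in $X$. In both cases a general $[h]$ lies on no such line.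

\emph{Immersion.} The projection fails to be immersive at $[w]\in X_h$ only if $h\in T_w\widehat{X_h}\subset T_w\widehat X$. The spaces $\mathbb{P}(T_w\widehat X)\cong\mathbb{P}^n$, $[w]\in X$, sweep out a set of dimension at most $2n$, which a general $[h]$ avoids.

So the projection embeds $X_h$. The tangent spaces of the cone over the image are the images in $h^\perp/\mathbb{C}h$ of the spaces $T_w\widehat{X_h}$. These are isotropic subspaces of $h^\perp$ of dimension $n$ not containing $h$, so their images are isotropic of dimension $n=\frac12\dim(h^\perp/\mathbb{C}h)$, that is, Lagrangian.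
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
A smooth connected Legendrian subvariety is a smooth connected projective variety, so its fundamental group is projective. Conversely, let $G$ be a projective group. For $n\ge 4$ apply Proposition~\ref{prop:surface}. Lemma~\ref{lem:hyperplane}, applied to a Legendrian fourfold in $\mathbb{P}^9$ with fundamental group $G$, gives a smooth connected Legendrian threefold in $\mathbb{P}^7$ with fundamental group $G$; applied to this threefold, it gives a smooth connected Legendrian surface in $\mathbb{P}^5$ with fundamental group $G$.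
\end{proof}

\begin{thebibliography}{9}

\bibitem{Buc}
Buczy\'nski, \emph{Hyperplane sections of Legendrian subvarieties}, Math. Res. Lett. 2008.

\bibitem{thesis}
\emph{Symplectic Topology of Projective Space: Lagrangians, Local Systems and Twistors},
\texttt{https://discovery.ucl.ac.uk/10077487/1/Thesis\_MKonstantinov.pdf}

\end{thebibliography}
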